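# Signed periodic series $\sum f(n)/n$: vanishing at square moduli, non-vanishing at all others

## Two theorems on the vanishing of $\sum f(n)/n$

Let $q\ge 2$ be an integer. A function $f$ on the residue classes mod $q$ is viewed as a $q$-periodic function on the integers, and we write
$$L(1,f)=\sum_{n=1}^{\infty}\frac{f(n)}{n}$$
when the series converges. As usual, $\varphi$ is Euler's function and $v_p$ the $p$-adic valuation.

**Theorem 1.** There are infinitely many odd perfect squares $q>1$ (so $q\equiv 1 \bmod 4$) admitting a $q$-periodic $f$ with $f(n)=\pm1$ for $q\nmid n$, $f(n)=0$ for $q\mid n$, $\sum_{a=1}^q f(a)=0$ and $\sum_{n\ge1}f(n)/n=0$.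

**Theorem 2.** Let $q>1$ be odd.

* (a) If $q$ is not a perfect square, then $L(1,f)\neq 0$ for every $q$-periodic $f:\mathbb Z\to\mathbb Z$ with $f(n)$ odd for $q\nmid n$, $f(n)=0$ for $q\mid n$, and $\sum_{a=1}^q f(a)=0$. In particular Erdős's conjecture (stated below) holds for all non-square $q$.
* (b) Conversely, if $q$ is a perfect square, there is such an odd-integer-valued $f$ with $L(1,f)=0$.
* (c) Every counterexample $q$ to Erdős's conjecture is an odd square with $2\varphi(q)\le q-1$.

So the number of exceptional $q\le x$ is at most $\sqrt x$, and infinitely many exceptional $q$ exist.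

Let us unpack this. Erdős's conjecture asserts the following: if $f(n)=\pm1$ for $q\nmid n$, $f(n)=0$ for $q\mid n$, and the series $\sum f(n)/n$ converges, then its sum is not $0$.

When does the series converge? Put $S=\sum_{a=1}^q f(a)$. The function $f-S/q$ has sum $0$ over a period, so its partial sums are bounded and $\sum (f(n)-S/q)/n$ converges by Dirichlet's test. Hence $\sum f(n)/n$ converges if and only if $\frac Sq\sum 1/n$ does, that is, if and only if $S=0$. If $q$ is even, $S$ is a sum of $q-1$ signs, an odd number of them, so $S\ne0$ and there is nothing to prove. The conjecture is about odd $q$.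

It has been proved for $q\equiv3\pmod 4$ (Murty and Saradha), and it is known to hold for at least 82 percent of the $q\equiv1\pmod4$ (Chatterjee and Murty). The question is what happens for the remaining $q\equiv 1\pmod 4$. By Theorem 1 the conjecture is false there. Theorem 2 limits the damage: a bad $q$ must be a perfect square, and moreover must have $\varphi(q)/q<\frac12$. If we only ask for *odd integer* values instead of $\pm1$, parts (a) and (b) together give an exact answer: among odd $q>1$, vanishing is possible if and only if $q$ is a square. For the values $\pm1$ themselves, it is not determined here which odd squares with $2\varphi(q)\le q-1$ are counterexamples.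

Condition (c) is quite restrictive. It forces $q/\varphi(q)>2$. If $q$ is odd with at most two prime factors, then $q/\varphi(q)\le\frac32\cdot\frac54=\frac{15}8<2$. So a counterexample has at least three distinct prime factors, and being an odd square it is at least $(3\cdot5\cdot7)^2=11025$. We should not expect to find one by hand.

The published results we use are these. For Theorem 1: quadratic reciprocity and the Siegel–Walfisz theorem, which says that for every fixed $\kappa>0$,
$$\pi(x;D,\rho)=\frac{\mathrm{li}(x)}{\varphi(D)}+O_\kappa\bigl(xe^{-c_\kappa\sqrt{\log x}}\bigr)\quad\text{uniformly for } D\le(\log x)^\kappa,\ \gcd(\rho,D)=1,$$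
where $\pi(x;D,\rho)$ counts the primes $l\le x$ with $l\equiv\rho\bmod D$. It contains the prime number theorem in progressions with a fixed modulus. For Theorem 2: the fact that $L(1,\chi)\ne0$ for nonprincipal Dirichlet characters, and Baker's theorem: if logarithms of nonzero algebraic numbers are linearly independent over $\mathbb Q$, they are linearly independent over $\overline{\mathbb Q}$.

## The moduli 3, 5, 9 and 27 by hand

**$q=3$.** Up to sign, $f=(1,-1,0)$, and $L(1,f)=\sum_{k\ge0}\bigl(\frac1{3k+1}-\frac1{3k+2}\bigr)>0$.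

**$q=5$.** Two values are $+1$ and two are $-1$. Up to sign, $(f(1),f(2),f(3),f(4))$ is $(+,+,-,-)$, $(+,-,+,-)$ or $(+,-,-,+)$. Group the series into blocks $5k+1,\dots,5k+4$. In the first two cases every block is visibly positive. In the third, the block is $\frac1a-\frac1{a+1}-\frac1{a+2}+\frac1{a+3}$ with $a=5k+1$, which is positive because $1/x$ is strictly convex. So $L(1,f)\neq0$ always.

**$q=9$.** Let $\chi_3$ be the Legendre symbol mod $3$. Look only at functions of the shape
$$f(n)=z\,\chi_3(n)\ \ (3\nmid n),\qquad f(n)=x\,\chi_3(n/3)\ \ (3\,\|\,n),\qquad f(n)=0\ \ (9\mid n).$$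
The first class contributes $zL(1,\chi_3)$ and the second $\frac x3L(1,\chi_3)$, so $L(1,f)=(z+\frac x3)L(1,\chi_3)$. With $x,z=\pm1$ this is never $0$. But $x=3$, $z=-1$ works: the function with values
$$(f(1),\dots,f(9))=(-1,\,1,\,3,\,-1,\,1,\,-3,\,-1,\,1,\,0)$$
has sum $0$ and $L(1,f)=0$. This is Theorem 2(b) for $q=9$.

**$q=27$.** The same shape has three classes, $\gcd(n,27)=1,3,9$, with coefficients $z,y,x$, and $L(1,f)=(z+\frac y3+\frac x9)L(1,\chi_3)$. Vanishing means $9z+3y+x=0$. This has rational solutions, but none in odd integers, because a sum of three odd numbers is odd. For $q=3^k$ there are $k$ classes, and parity blocks the equation exactly when $k$ is odd, that is, when $q$ is not a square. Keep this picture in mind for Theorem 2(a): the obstruction sits at the prime $2$.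

## Turning the series into weighted sign sums

The purpose of this section is to generalize the last two examples: choose $f$ so that $L(1,f)$ becomes a combination of finitely many $L(1,\chi)$ with integer coefficients that we control. For an odd prime $r$ let $\chi_r=(\frac{\cdot}{r})$ be the Legendre symbol. Let $q>1$ be odd.

For $n$ with $q\nmid n$ put $e=\gcd(n,q)$ and $t=q/e>1$. To each divisor $t>1$ of $q$ attach a prime $r(t)\mid t$ and a number $F(t)$, and set
$$f(n)=F(t)\,\chi_{r(t)}(n/e)\quad(q\nmid n),\qquad f(n)=0\quad(q\mid n).$$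

*This is well defined mod $q$.* Replacing $n$ by $n+q$ does not change $e$ and replaces $n/e$ by $n/e+t$, and $r(t)\mid t$. Moreover $\gcd(n/e,t)=1$, so $\chi_{r(t)}(n/e)=\pm1$. In particular, if all $F(t)=\pm1$, then $f=\pm1$ off the multiples of $q$.

*The sum over a period is $0$.* The residues belonging to a given $t$ contribute $F(t)\sum_{k\in(\mathbb Z/t)^*}\chi_{r(t)}(k)=0$, since $\chi_{r(t)}$ is a nonprincipal character mod $t$.

*The value of the series.* Fix $t$ and write $n=ek$, $r=r(t)$. For $s>1$ the Euler product gives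
$$\sum_{\gcd(k,t)=1}\frac{\chi_r(k)}{k^s}=L(s,\chi_r)\prod_{l\mid t}\Bigl(1-\frac{\chi_r(l)}{l^s}\Bigr),$$
where $l$ runs over primes. Both Dirichlet series converge at $s=1$ and so are continuous on $[1,\infty)$ (Abel), and we may put $s=1$. Since $1/e=t/q$,
$$\sum_{\gcd(n,q)=e}\frac{f(n)}n=\frac{F(t)}{q}\,w_r(t)\,L(1,\chi_r),\qquad w_r(t):=t\prod_{l\mid t}\Bigl(1-\frac{\chi_r(l)}{l}\Bigr).$$
Adding the finitely many classes,
$$L(1,f)=\frac1q\sum_r L(1,\chi_r)\sum_{t:\,r(t)=r}F(t)\,w_r(t). \tag{1}$$

Three facts about the weights: $w_r$ is multiplicative; $w_r(r^i)=r^i$, because $\chi_r(r)=0$; and if $\chi_r(l)=1$ for all primes $l\mid s$, then $w_r(s)=\varphi(s)$. For instance $w_3(21)=w_3(3)w_3(7)=3\cdot6$, as $\chi_3(7)=1$, and $w_3(15)=w_3(3)w_3(5)=3\cdot(5+1)$, as $\chi_3(5)=-1$.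

To make $L(1,f)=0$ it is enough to make every inner sum in (1) vanish. With odd integers $F(t)$ this is easy.

**Proof of Theorem 2(b).** Let $q$ be an odd square. Let $r(t)=p$ be the largest prime factor of $t$, and put $F(t)=p$ if $v_p(t)$ is odd, $F(t)=-1$ if $v_p(t)$ is even. All values of $f$ off the multiples of $q$ are $\pm p$ or $\pm1$, hence odd, and $\sum_a f(a)=0$. Since $v_p(q)$ is even, the $t$ with $r(t)=p$ split into pairs $\{up^{2i-1},up^{2i}\}$, where $u$ has only prime factors $<p$. Such a pair contributes $w_p(u)\bigl(p\cdot p^{2i-1}-p^{2i}\bigr)=0$ to the inner sum in (1). So $L(1,f)=0$. $\blacksquare$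

## Where signs alone get stuck, and a cycle of three prime families

Now insist on $F(t)=\pm1$.

For $t=r^i$ we are forced to take $r(t)=r$. If these were the only $t$ with $r(t)=r$, we would need $\sum_{i=1}^k\pm r^i=0$. That is impossible, since $r^k>\sum_{i<k}r^i$. So every prime $r\mid q$ needs *helpers*: further divisors $t=r^is$, with $s$ composed of other primes, also assigned to $r$.

Suppose helpers are available, and that the primes $l\mid s$ satisfy $\chi_r(l)=1$, so that $w_r(r^is)=r^i\varphi(s)$. Let $s$ run over the divisors of some $Q$. Then level $i$ of the inner sum is $r^i$ times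
$$1+\sum_{1<s\mid Q}\pm\varphi(s).$$
The first term $1$ is the term $s=1$ with $F=+1$. Suppose that by choosing signs we can give this bracket any value in $1+4\mathbb Z$ of moderate size. Make it $-r$ on the odd levels $2j-1$ and $1$ on the even levels $2j$. Then the two levels contribute $-r\cdot r^{2j-1}+r^{2j}=0$. This is the trick of the proof of (b), with the coefficient $\pm p$ replaced by a bracket made from signs. It requires $-r\equiv1\pmod 4$, that is, $r\equiv3\pmod4$.

Two things are needed.

*Which primes help which?* Try two families $A$, $B$ of primes $\equiv3\pmod4$, with $B$ helping $A$ and $A$ helping $B$. This breaks twice. First, divisors $t$ involving both families would have to serve $A$ and $B$ at once. Second, we would need $\chi_r(l)=1$ and $\chi_l(r)=1$ for $r\in A$, $l\in B$, while reciprocity for two primes $\equiv3\pmod 4$ says $(\frac lr)=-(\frac rl)$. Three families in a cycle avoid both problems: $B$ helps $A$, $C$ helps $B$, $A$ helps $C$. The nonempty sets of families a divisor can involve are then distributed as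
$$A,\,AB\ \bigm|\ B,\,BC\ \bigm|\ C,\,CA\ \bigm|\ ABC,$$
each once. The families $A,B,C$ are chosen in this order. When $C$ is chosen, $A$ is already fixed, and the minus sign in reciprocity, an obstacle before, lets us close the cycle.

*Can the bracket be steered?* We need: the signed sums of the numbers $\varphi(s)/2$, $s\mid Q$, $s>1$, include all even integers in a prescribed interval around $0$. This is the Covering Lemma of the next section.

## Covering the even integers by signed sums of $\varphi(s)/2$

**Definition.** A *signed sum* of a finite family $W$ of numbers is a number $\sum_{w\in W}\varepsilon_ww$ with all $\varepsilon_w\in\{\pm1\}$. All signed sums of a family of integers have the parity of the total $\sum W$.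

For example, the signed sums of $\{1,2,3\}$ are all even integers in $[-6,6]$, while those of $\{3,5\}$ are $\pm2,\pm8$, with gaps.

**Growth Lemma.** Let $W$ be a finite family of positive integers whose signed sums include all integers $x\equiv\sum W\pmod2$ with $|x|\le M$. Let $w$ be an integer with $0<w\le M$. Then the signed sums of $W\cup\{w\}$ include all integers $x\equiv\sum W+w\pmod2$ with $|x|\le M+w$.

*Proof.* By symmetry take $x\ge0$. Then $x-w\equiv\sum W\pmod2$ (as $w\equiv-w$), and $-M\le-w\le x-w\le M$. So $x-w$ is a signed sum of $W$, and $x=(x-w)+w$. $\square$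

The obvious plan is to list all weights $\varphi(s)/2$ in increasing order and apply the Growth Lemma again and again. It stalls in two places.

* At the start: the empty family covers only $0$, so $M=0$, and no positive weight is allowed in. We need a *core*, a set of weights covering a long interval from which to start.
* Later on: a new weight must not exceed what the earlier ones add up to. For the powers of one prime $l$ the weights grow by a factor $l$, so they outrun the sum of their predecessors. Many primes with small ratios are needed, so that the divisors fill the scale densely.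

There is also an arithmetic obstruction. If all primes involved were $\equiv1$ modulo some odd prime $\pi$, all weights would be divisible by $\pi$, and so would all signed sums. This explains one hypothesis below.

**Covering Lemma.** Let $4\mid m$, $\gcd(a,m)=1$, $a\equiv3\pmod4$, and $a\not\equiv1\pmod\pi$ for every odd prime $\pi\mid m$. Let $x_0>0$ and $\mathcal L=\{l>x_0\text{ prime}:l\equiv a\bmod m\}$. Then there is a finite nonempty set $\Pi\subset\mathcal L$ such that for every $N$ there is $K_0$ with the following property: for all even $K\ge K_0$, with $q_\Pi:=\prod_{l\in\Pi}l^K$, every even integer in $[-N,N]$ is a signed sum of the integers $\varphi(s)/2$, $s\mid q_\Pi$, $s>1$.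

Note the order of quantifiers: $\Pi$ does not depend on $N$ or $K$. The numbers $\varphi(s)/2$ are integers because $s>1$ is odd.

*Setting up.* By the prime number theorem in the progression $a \bmod m$ there is $x_1\ge\max(x_0,100)$ such that every interval $(y,1.1y]$ with $y\ge x_1$ contains a prime of $\mathcal L$. Let $l_1<l_2<\cdots$ be all primes of $\mathcal L$ exceeding $x_1$. Then
$$l_{i+1}\le1.1\,l_i .$$
Also $\sum1/l_i=\infty$: for large $X$ there are at least $cX/\log X$ of the $l_i$ in $(X,2X]$, so this range contributes at least $c/(2\log X)$, and summing over $X=2^k$ gives a divergent series. Fix $\beta$ with $\sum_{i=2}^\beta1/l_i\ge1$, then $b$ with $l_1^b\ge4l_\beta$, and put $Q_0=\prod_{i\le\beta}l_i^b$. Write $w(s)=\varphi(s)/2$, so $w(l)=(l-1)/2$ for a prime $l$.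

**Step 1 (the core).** *This step produces the starting family.* We show: there are a finite set $S_0\subset\{l_i\}$ and a number $M_0$ with $M_0\ge Q_0$ and $M_0\ge l_\beta\cdot\max S_0$, such that the signed sums of the numbers $(l-1)/2$, $l\in S_0$, include all integers in $[-M_0,M_0]$ having the parity of their total.

Let $X$ be large. Below, $c,C$ are positive constants independent of $X$, possibly different at each occurrence. We build $S_0=S_1\cup S_2\cup S_3$: the set $S_1$ gives all multiples of some $2\delta$ in a long range, $S_2$ gives all even residues mod $2\delta$, and $S_3$ lengthens the range.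

*The set $S_1$.* There are at least $cX/\log X$ of the $l_i$ in $(X,2X]$. Pair consecutive ones disjointly. This gives $P\ge cX/\log X$ pairs whose gaps sum to at most $X$. At least $P/2$ of the pairs have gap $\le2X/P\le C\log X$, since otherwise more than $P/2$ pairs with gap $>2X/P$ would give total $>X$. Gaps are even. By the pigeonhole principle some gap $2\delta$ with $1\le\delta\le C\log X$ occurs for at least $cX/\log^2X$ of these pairs; dropping one pair if necessary, take an even number $J\ge cX/\log^2X$ of them. Let $S_1$ be the set of primes in these $J$ pairs. In each pair the two numbers $(l-1)/2$ differ by $\delta$. Give them opposite signs: each pair contributes $+\delta$ or $-\delta$ as we like, so we reach $\delta j$ for all $j\in\{-J,-J+2,\dots,J\}$. As $J$ is even, these are exactly the multiples of $2\delta$ in $[-J\delta,J\delta]$.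

*The set $S_2$.* Let $D=4\delta m=D_1D_2$, where $D_1$ is composed of the primes dividing $m$ and $\gcd(D_2,m)=1$; then $m\mid D_1$. Choose an integer $\rho$ with $\rho\equiv a\bmod D_1$ and $\rho\equiv-1\bmod D_2$. Then:

* $\gcd(\rho,D)=1$, because $\gcd(a,m)=1$;
* $\rho\equiv a\bmod m$, hence $\rho\equiv3\bmod4$;
* $\rho\not\equiv1\bmod\pi$ for every odd prime $\pi\mid\delta$. If $\pi\mid m$, then $\rho\equiv a\not\equiv1$ by hypothesis; if $\pi\nmid m$, then $\pi\mid D_2$ and $\rho\equiv-1\not\equiv1$.

We have $D\le C\log X$, so $D\le(\log\sqrt X)^2$ for $X$ large, and Siegel–Walfisz with $x=\sqrt X$, $\kappa=2$ applies. Its main term is at least $\mathrm{li}(\sqrt X)/D\ge c\sqrt X/\log^2X$, and its error term $O(\sqrt X\,e^{-c\sqrt{\log X}})$ is of smaller order. So there are at least $c\sqrt X/\log^2X$ primes $l\le\sqrt X$ with $l\equiv\rho\bmod D$. Discarding those $\le x_1$, for $X$ large we still have at least $2\delta$ of them, and they belong to $\{l_i\}$ since $\rho\equiv a\bmod m$. Let $S_2$ consist of $2\delta$ of them.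

For $l\in S_2$ we have $l-1\equiv\rho-1\pmod{4\delta}$, hence
$$\frac{l-1}2\equiv u:=\frac{\rho-1}2\pmod{2\delta}.$$
Here $u$ is odd because $\rho\equiv3\bmod4$, and no odd prime $\pi\mid\delta$ divides $u$ because $\rho\not\equiv1\bmod\pi$. So $\gcd(u,2\delta)=1$. A signed sum of the $2\delta$ numbers with exactly $g$ minus signs, $0\le g<\delta$, is $\equiv u(2\delta-2g)\equiv-2gu\pmod{2\delta}$. As $g$ runs through $0,\dots,\delta-1$, $gu$ runs through all residues mod $\delta$, so $-2gu$ runs through all even residues mod $2\delta$. All signed sums of $S_2$ are at most $2\delta\cdot\frac12\sqrt X=\delta\sqrt X$ in absolute value.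

*Combining $S_1$ and $S_2$.* They are disjoint, since $S_1\subset(X,2X]$ and $S_2\subset[1,\sqrt X]$. Put $M_1=J\delta-\delta\sqrt X$ and let $x$ be even with $|x|\le M_1$. Choose a signed sum $E$ of $S_2$ with $E\equiv x\bmod2\delta$. Then $x-E$ is a multiple of $2\delta$ with $|x-E|\le J\delta$, hence a signed sum of $S_1$. So every even $x$ with $|x|\le M_1$ is a signed sum for $S_1\cup S_2$. For $X$ large,
$$M_1=\delta(J-\sqrt X)\ \ge\ Y:=X/\log^3X .$$
In particular $0$ is a signed sum, so the total for $S_1\cup S_2$ is even.

*The set $S_3$.* Let $S_3$ be all $l_i\le Y$ not in $S_2$. They are not in $S_1$, as $Y<X$. For $l\in S_3$ we have $(l-1)/2\le Y\le M_1$, so the Growth Lemma can be applied to these numbers one after another, the range only growing. Hence $S_0=S_1\cup S_2\cup S_3$ has the covering property with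
$$M_0=M_1+\sum_{l\in S_3}\frac{l-1}2 .$$
For $X$ large, $Y/2>\sqrt X$, so all $l_i\in(Y/2,Y]$ lie in $S_3$; there are at least $cY/\log Y$ of them, so $M_0\ge cY^2/\log Y\ge X^{3/2}$. On the other hand $\max S_0\le2X$. As $Q_0$ and $l_\beta$ do not depend on $X$, for $X$ large we get $M_0\ge Q_0$ and $M_0\ge2Xl_\beta\ge l_\beta\max S_0$. Fix such an $X$. This ends Step 1.

**Step 2 (every other weight is small enough when its turn comes).** *This step checks the hypothesis of the Growth Lemma for all remaining $s$.* Choose $n$ with $l_n\ge\max S_0$ and $l_n\ge l_\beta^b$. Put $\Pi=\{l_1,\dots,l_n\}$, let $K\ge2$ be even, and $q_\Pi=\prod_{i\le n}l_i^K$.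

*Claim. For every $s\mid q_\Pi$ with $s>1$, $s\notin S_0$:*
$$w(s)\ \le\ M_0+\sum_{\substack{s'\mid q_\Pi,\ s'>1,\ s'\notin S_0\\ w(s')<w(s)}}w(s'). \tag{2}$$

If $w(s)\le M_0$ this is clear, so assume $w(s)>M_0$. If $s'\mid q_\Pi$ has $w(s')\ge w(s)/l_\beta$, then $w(s')>M_0/l_\beta\ge\max S_0$. This excludes $s'\in S_0$, because a prime $l\in S_0$ has $w(l)<l\le\max S_0$, and it excludes $s'=1$, because $w(1)=\frac12$. It therefore suffices to find distinct $s'\mid q_\Pi$ with
$$\frac{w(s)}{l_\beta}\le w(s')<w(s)\qquad\text{and}\qquad\sum w(s')\ge w(s).$$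

Write $s=\prod l_i^{a_i}$, and let $k^*$ be the largest $i$ with $a_i\ge1$. Call $(j,k)$ *good* if $j<k\le j+2$, $a_j\le K-1$ and $a_k\ge1$. For a good pair put $s'=s\,l_j/l_k$; it divides $q_\Pi$. Multiplying by $l_j$ multiplies $\varphi$ by $l_j$ or (if $a_j=0$) by $l_j-1$; dividing by $l_k$ divides $\varphi$ by $l_k$ or (if $a_k=1$) by $l_k-1$. So $w(s')/w(s)$ is one of
$$\frac{l_j}{l_k},\quad\frac{l_j}{l_k-1},\quad\frac{l_j-1}{l_k},\quad\frac{l_j-1}{l_k-1}.$$
All are $<1$, since $l_k\ge l_j+2$. All are at least $\frac{l_j-1}{l_k}\ge\frac{l_j-1}{1.21\,l_j}\ge\frac12$, since $l_j>100$. Different good pairs give different $s'$, because the ratio $l_j/l_k$ determines the pair.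

*Case 1: there are at least two good pairs.* Two of them give two numbers $s'$ with $\frac12w(s)\le w(s')<w(s)$, whose weights sum to at least $w(s)$.

*Case 2: there is at most one good pair.* First we show that $a_j=K$ for all $j<k^*$ with at most one exception. Let $j<k^*$ with $a_j\le K-1$, and let $i>j$ be minimal with $a_i\ge1$ (it exists, $i\le k^*$). If $i\ge j+2$, then $a_{i-1}=0$, and $a_{i-2}$ is either $0$ or equal to $a_j\le K-1$; so $(i-1,i)$ and $(i-2,i)$ are both good, a contradiction. Hence $i=j+1$, and $(j,j+1)$ is good. Distinct $j$ give distinct good pairs, so there is at most one such $j$. Consequently $s$ is divisible by all $l_i$, $i\le k^*$, with at most one exception.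

(i) *Suppose $k^*\ge\beta$.* Use $s'=s/l_i$ for those $i\le\beta$ with $l_i\mid s$. Here $w(s')$ is $w(s)/l_i$ or $w(s)/(l_i-1)$, so $w(s)>w(s')\ge w(s)/l_i\ge w(s)/l_\beta$. At most one $i\le\beta$ is missing, and the worst case is that $i=1$ is missing, so $\sum w(s')\ge w(s)\sum_{i=2}^\beta1/l_i\ge w(s)$.

(ii) *Suppose $k^*<\beta$.* If all $a_j\le b$, then $s\mid Q_0$ and $w(s)\le Q_0\le M_0$, a contradiction. So $a_j\ge b+1$ for some $j\le k^*$. Put $y=l_j^b$. Then $4l_\beta\le l_1^b\le y\le l_\beta^b\le l_n$. Since $y/1.3>l_\beta>x_1$, each of the intervals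
$$\Bigl(\frac y{1.3},\frac{1.1y}{1.3}\Bigr],\qquad\Bigl(\frac{1.1y}{1.3},\frac{1.21y}{1.3}\Bigr]$$
contains a prime $l\in\mathcal L$. It satisfies $l_\beta<l<y\le l_n$, so $l\in\Pi$, and $l\nmid s$ because $k^*<\beta$. Put $s'=s\,l/l_j^b$, which divides $q_\Pi$. Since $a_j-b\ge1$, dividing by $l_j^b$ divides $\varphi$ by exactly $y$, so
$$w(s')=w(s)\,\frac{l-1}y\in\bigl[\tfrac12w(s),w(s)\bigr);$$
for the lower bound, $\frac{l-1}y\ge\frac1{1.3}-\frac1y\ge\frac12$ as $y>400$. The two choices of $l$ give two different $s'$ with $\sum w(s')\ge w(s)$. This proves the Claim.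

**Step 3 (assembling).** *Here we run the Growth Lemma through all divisors.* Start with the core $\{w(l):l\in S_0\}$ and its range $M_0$; note $S_0\subset\Pi$. Order the remaining $s\mid q_\Pi$, $s>1$, by increasing $w$. When $s$ is reached, all $s'\notin S_0$ with $w(s')<w(s)$ have been added, so by (2) the current range is at least $w(s)$, and the Growth Lemma applies. At the end, the signed sums of all $w(s)$, $1<s\mid q_\Pi$, include all integers in $[-M,M]$ with the parity of
$$\sum_{1<s\mid q_\Pi}w(s)=\frac{q_\Pi-1}2,$$
where $M\ge w(l_1^K)$: indeed $l_1^K$ is not prime, so it is not in $S_0$, and its weight was added. Since $K$ is even, $q_\Pi$ is an odd square, $q_\Pi\equiv1\bmod8$, and this parity is even. Since $w(l_1^K)\to\infty$ as $K\to\infty$, we have $M\ge N$ for all even $K\ge K_0(N)$. $\square$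

The condition $a\equiv3\pmod4$ was used to make $u$ odd, and the condition $a\not\equiv1\pmod\pi$ to make $u$ coprime to $\delta$.

## Closing the cycle $A\to B\to C\to A$ by reciprocity: proof of Theorem 1

**Step 1 (choosing the primes).** *We arrange the values $\chi_r(l)$ needed for helpers.* Apply the Covering Lemma three times, with $x_0=3$, and call the resulting finite sets $\Pi$ as follows.

* $A$: primes $l\equiv3\bmod4$. Here $m=4$, $a=3$.
* $B$: primes $l\equiv3\bmod4$ with $l\equiv4\bmod r$ for all $r\in A$. Here $m=4\prod_{r\in A}r$.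
* $C$: primes $l\equiv3\bmod4$ with $l\equiv-1\bmod r$ for $r\in A$ and $l\equiv4\bmod r$ for $r\in B$. Here $m=4\prod_{r\in A\cup B}r$.

All primes in $A\cup B$ exceed $3$, so $4$ and $-1$ are $\not\equiv0,1$ modulo them, and the hypotheses on $a$ hold. The sets are nonempty, and pairwise disjoint because a prime $l\in B$ is nonzero modulo every $r\in A$, and a prime $l\in C$ is nonzero modulo every $r\in A\cup B$. Moreover:

* for $r\in A$, $l\in B$, and for $r\in B$, $l\in C$: $\chi_r(l)=(\frac4r)=1$;
* for $r\in C$, $l\in A$, both $\equiv3\bmod4$ and $r\equiv-1\bmod l$: $(\frac lr)=-(\frac rl)=-(\frac{-1}l)=1$.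

So for each $(\mathsf X,\mathsf Y)\in\{(A,B),(B,C),(C,A)\}$:
$$\chi_r(l)=1\quad(r\in\mathsf X,\ l\in\mathsf Y),\qquad\text{hence } w_r(s)=\varphi(s)\ \text{ for } s\text{ composed of primes of }\mathsf Y. \tag{3}$$

**Step 2 (choosing the signs on helpers).** *We prepare the two values of the bracket.* Let $N=\max(A\cup B\cup C)$. Take any even $K$ so large that the covering property on $[-N,N]$ holds for $\Pi=A$, $B$ and $C$. Let $q_A,q_B,q_C$ be the $K$-th powers of the products of the primes in $A,B,C$, and $q=q_Aq_Bq_C$, an odd square. For every prime $r\mid q$ we have $r\equiv3\bmod4$, so $-(1+r)/2$ is an even integer of absolute value $\le r\le N$; and $0$ is even too. So for $\mathsf Y\in\{A,B,C\}$ and each prime $r\mid q$ there are signs $\varepsilon^0_{\mathsf Y}(s),\varepsilon^r_{\mathsf Y}(s)\in\{\pm1\}$, $1<s\mid q_{\mathsf Y}$, with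
$$\sum_{1<s\mid q_{\mathsf Y}}\varepsilon^0_{\mathsf Y}(s)\varphi(s)=0,\qquad\sum_{1<s\mid q_{\mathsf Y}}\varepsilon^r_{\mathsf Y}(s)\varphi(s)=-(1+r). \tag{4}$$

**Step 3 (defining $r(t)$ and $F(t)$).** *We distribute the divisors of $q$.* Write a divisor $t>1$ of $q$ as $t=t_At_Bt_C$ with $t_A\mid q_A$ and so on. Exactly one of the following holds.

* **Type I$(\mathsf X,\mathsf Y)$**, for one of the three pairs $(A,B),(B,C),(C,A)$: $t=t_{\mathsf X}t_{\mathsf Y}$ with $t_{\mathsf X}>1$ and third component $1$. Let $r(t)=r$ be the least prime factor of $t_{\mathsf X}$, and $i=v_r(t)$. If $t_{\mathsf Y}=1$, put $F(t)=1$. If $t_{\mathsf Y}>1$, put $F(t)=\varepsilon^r_{\mathsf Y}(t_{\mathsf Y})$ for $i$ odd and $F(t)=\varepsilon^0_{\mathsf Y}(t_{\mathsf Y})$ for $i$ even.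
* **Type II**: $t_A,t_B,t_C>1$. Let $r(t)$ be the least prime factor of $t_A$, and $F(t)=\varepsilon^0_B(t_B)$.

The families involved in $t$ are $A$ or $AB$, $B$ or $BC$, $C$ or $CA$ in the three cases of Type I, and $ABC$ in Type II; every nonempty subset of $\{A,B,C\}$ occurs once.

**Step 4 (the inner sums in (1) vanish).** *We split each inner sum into blocks that are zero.*

*Type II.* Fix $t_A,t_C>1$ and let $t_B>1$ vary. Then $r=r(t)\in A$ is fixed, and by (3) and (4) the contribution is
$$w_r(t_A)\,w_r(t_C)\sum_{1<s\mid q_B}\varepsilon^0_B(s)\varphi(s)=0 .$$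

*Type I$(\mathsf X,\mathsf Y)$.* Fix $r\in\mathsf X$, a divisor $u\mid q_{\mathsf X}$ with all prime factors $>r$, and $j$ with $1\le j\le K/2$. Consider the $t=r^ius$ with $i\in\{2j-1,2j\}$ and $s\mid q_{\mathsf Y}$. By (3), $w_r(t)=r^iw_r(u)\varphi(s)$. So the odd level $i=2j-1$ contributes
$$r^{2j-1}w_r(u)\Bigl[1+\sum_{s>1}\varepsilon^r_{\mathsf Y}(s)\varphi(s)\Bigr]=r^{2j-1}w_r(u)\bigl[1-(1+r)\bigr]=-r^{2j}w_r(u),$$
and the even level $i=2j$ contributes
$$r^{2j}w_r(u)\Bigl[1+\sum_{s>1}\varepsilon^0_{\mathsf Y}(s)\varphi(s)\Bigr]=r^{2j}w_r(u).$$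
Together they give $0$. Since $K$ is even, these blocks exhaust Type I.

By (1), $L(1,f)=0$, where $f=\pm1$ off the multiples of $q$, $f=0$ on them, and $\sum_af(a)=0$. Every sufficiently large even $K$ works, so there are infinitely many such $q$; all are odd squares, hence $\equiv1\bmod4$. This proves Theorem 1. $\blacksquare$

## The numbers $\Psi(a/q)$ and their rational relations

We turn to Theorem 2(a). From here on $q>1$ is odd, $\zeta=e^{2\pi i/q}$, and $p$ always denotes a prime dividing $q$.

For $0<x\le1$ put
$$\Psi(x)=\sum_{k\ge0}\Bigl(\frac1{k+x}-\frac1{k+1}\Bigr),$$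
so $\Psi(1)=0$. (In terms of the digamma function, $\Psi(x)=\psi(1)-\psi(x)$.) Let $G=\frac1q\mathbb Z/\mathbb Z$; for $x\in G$ let $\Psi(x)$ be the value at the representative in $(0,1]$. Thus $\Psi(0)=0$.

*Why these numbers appear.* If $\sum_af(a)=0$, then grouping the series in periods and using $\sum_a f(a)=0$,
$$L(1,f)=\sum_{k\ge0}\sum_{a=1}^q\frac{f(a)}{qk+a}=\frac1q\sum_{k\ge0}\sum_{a=1}^qf(a)\Bigl(\frac1{k+a/q}-\frac1{k+1}\Bigr)=\frac1q\sum_{a=1}^qf(a)\Psi(a/q). \tag{5}$$

*Distribution relations.* Let $d\ge1$, $0<x\le1$, and let $H_T=\sum_{i\le T}1/i$. Truncating at $k<T$,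
$$\sum_{j=0}^{d-1}\sum_{k<T}\Bigl(\frac{d}{dk+j+x}-\frac1{k+1}\Bigr)=d\sum_{i<dT}\frac1{i+x}-dH_T=d\sum_{i<dT}\Bigl(\frac1{i+x}-\frac1{i+1}\Bigr)+d\,(H_{dT}-H_T).$$
Letting $T\to\infty$ gives $\sum_{j=0}^{d-1}\Psi(\frac{x+j}d)=d\,\Psi(x)+d\log d$. Take $d=p$ and $x\in pG$: the numbers $\frac{x+j}p$ lie in $(0,1]$ and represent the $p$ elements $y\in G$ with $py=x$ (the kernel $\frac1p\mathbb Z/\mathbb Z$ of multiplication by $p$ lies in $G$). Hence
$$\sum_{y\in G,\ py=x}\Psi(y)=p\,\Psi(x)+p\log p\qquad(x\in pG). \tag{6}$$
Taking instead $x=1$ and $d\mid q$,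
$$\sum_{a=1}^d\Psi(a/d)=d\log d. \tag{7}$$

For $q=9$, (6) reads $\Psi(\frac13)+\Psi(\frac23)=3\log3$ (from $x=0$), $\Psi(\frac19)+\Psi(\frac49)+\Psi(\frac79)=3\Psi(\frac13)+3\log3$, and $\Psi(\frac29)+\Psi(\frac59)+\Psi(\frac89)=3\Psi(\frac23)+3\log3$. Subtracting the second from the third gives exactly the vanishing function of the $q=9$ example above.

**Lemma A.** Let $f:\mathbb Z/q\to\mathbb Q$ with $\sum_af(a)=0$ and $L(1,f)=\sum_{p\mid q}\rho_p\log p$, $\rho_p\in\mathbb Q$. For units $h$ put $f_h(n)=f(h^{-1}n)$. Then $L(1,f_h)=L(1,f)$ for all $h\in(\mathbb Z/q)^*$.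

*Proof.* The point is that Baker's theorem lets the Galois group act on coefficients only. Put $\alpha_b=\frac1q\sum_af(a)\zeta^{-ab}\in\mathbb Q(\zeta)$. Then $\alpha_0=0$ and $f(n)=\sum_b\alpha_b\zeta^{bn}$. Since $\sum_{n\ge1}\zeta^{bn}/n=-\log(1-\zeta^b)$ for $b\ne0$ (principal logarithm), the hypothesis becomes
$$\sum_{b\ne0}\alpha_b\log(1-\zeta^b)+\sum_p\rho_p\log p=0 .$$
Among the logarithms $\log(1-\zeta^b)$ and $\log p$ choose a $\mathbb Q$-basis $\lambda_1,\dots,\lambda_N$ of their $\mathbb Q$-span, and write $\log(1-\zeta^b)=\sum_ic_{bi}\lambda_i$, $\log p=\sum_id_{pi}\lambda_i$ with rational $c_{bi},d_{pi}$. The relation says $\sum_i\bigl(\sum_b\alpha_bc_{bi}+\sum_p\rho_pd_{pi}\bigr)\lambda_i=0$ with algebraic coefficients, so by Baker's theorem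
$$\sum_{b\ne0}\alpha_bc_{bi}+\sum_p\rho_pd_{pi}=0\qquad\text{for every } i.$$
Apply the automorphism $\sigma_h:\zeta\mapsto\zeta^h$ of $\mathbb Q(\zeta)$. As $f$ is rational, $\sigma_h\alpha_b=\alpha_{hb}$; the numbers $c_{bi},d_{pi},\rho_p$ are fixed. Multiplying by $\lambda_i$ and summing over $i$,
$$\sum_{b\ne0}\alpha_{hb}\log(1-\zeta^b)+\sum_p\rho_p\log p=0 .$$
Finally $f_h(n)=\sum_b\alpha_b\zeta^{bh^{-1}n}=\sum_b\alpha_{hb}\zeta^{bn}$, so the last line says $L(1,f_h)=\sum_p\rho_p\log p=L(1,f)$. $\square$

**Lemma B.** Let $V_{\log}=\sum_{p\mid q}\mathbb Q\log p$ and let $V$ be the $\mathbb Q$-span of all $\Psi(x)$, $x\in G$, and $V_{\log}$. Then $\dim_{\mathbb Q}V/V_{\log}\ge\varphi(q)-1$.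

*Proof.* We show: if $c:(\mathbb Z/q)^*\to\mathbb Q$ and $\sum_ac(a)\Psi(a/q)\in V_{\log}$, then $c$ is constant. This suffices, since then the relations between the $\varphi(q)$ classes of $\Psi(a/q)$, $a$ a unit, in $V/V_{\log}$ form a space of dimension at most $1$.

Let $T(d)=\sum_{1\le a\le d,\ \gcd(a,d)=1}\Psi(a/d)$. By (7), $\sum_{e\mid d}T(e)=d\log d$ for $d\mid q$, so Möbius inversion gives $T(q)=\sum_{d\mid q}\mu(q/d)\,d\log d\in V_{\log}$. Hence we may subtract from $c$ its mean and assume $\sum_ac(a)=0$; we must show $c=0$.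

Let $f=c$ on units and $f=0$ elsewhere. By (5), $L(1,f)\in V_{\log}$, so by Lemma A $L(1,f_h)$ does not depend on $h$. Write $f=\sum_{\chi\ne\chi_0}\hat f(\chi)\chi$ over the characters mod $q$; the principal one does not occur because $\sum c=0$. Then $f_h=\sum_{\chi\neq\chi_0}\hat f(\chi)\overline\chi(h)\chi$, so
$$L(1,f_h)=\sum_{\chi\ne\chi_0}\hat f(\chi)L(1,\chi)\,\overline\chi(h)$$
is constant in $h$. By orthogonality $\hat f(\chi)L(1,\chi)=0$ for $\chi\ne\chi_0$, and $L(1,\chi)\ne0$. So $\hat f=0$ and $f=0$. $\square$

For $q$ prime, Lemma B's argument already proves Theorem 2(a): if $L(1,f)=0$, then by (5) $\sum_af(a)\Psi(a/q)=0$ over units, so $f$ is constant on units, and its sum is not $0$. For composite $q$ this approach stops. The residues that are not units enter, and (6) supplies many rational relations among the $\Psi(x)$; for $q=27$ we saw rational vanishing functions, so linear algebra over $\mathbb Q$ cannot be enough. But in (6) the only number one needs to divide by is $p$, which is *odd*. So we keep track of denominators at $2$.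

## 2-integral relations: proof of Theorem 2(a)

Let $R=\mathbb Z_{(2)}$ be the ring of rational numbers with odd denominator; for example $\frac35\in R$, $\frac12\notin R$, and every $p\mid q$ is a unit of $R$. Put $\Lambda=\sum_{p\mid q}R\log p$, and let $\mathcal U\subset\mathbb R$ be the $R$-module generated by all $\Psi(x)$, $x\in G$, and $\Lambda$.

**Lemma C.** $\mathcal U/\Lambda$ is generated by $\varphi(q)-1$ elements; hence it is a free $R$-module, in particular torsion-free.

*Proof.* Write $[x]$ for the class of $\Psi(x)$ in $\mathcal U/\Lambda$. By (6), since $p\log p\in\Lambda$,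
$$p[x]=\sum_{py=x}[y]\qquad(x\in pG,\ p\mid q),\qquad[0]=0. \tag{8}$$

**Step 1 (candidates for generators).** *We name a set of the right size.* Let $v_p=v_p(q)$ and $G_p=p^{-v_p}\mathbb Z/\mathbb Z$, so $G=\bigoplus_pG_p$. Write $x=\sum_px_p$ and $\operatorname{supp}x=\{p:x_p\ne0\}$. For every $p\mid q$ fix an element $y_p^0\in G_p$ of order $p^{v_p}$. Let $\mathcal T$ be the set of $x$ such that each $x_p$ is either $0$ or an element of order $p^{v_p}$ different from $y^0_p$. There are $\varphi(p^{v_p})$ elements of full order in $G_p$; we removed one and added $0$. So $|\mathcal T|=\prod_p\varphi(p^{v_p})=\varphi(q)$. As $0\in\mathcal T$ and $[0]=0$, it is enough to show that $\mathcal U/\Lambda$ is spanned by the $[x]$ with $x\in\mathcal T$.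

Let $U_k$ be the span of the $[x]$ with $|\operatorname{supp}x|\le k$. Since $U_0=0$, by induction it suffices to show
$$U_k\subset U_{k-1}+\langle[x]:x\in\mathcal T\rangle\qquad(k\ge1).$$
Let $S$ be a set of $k$ primes dividing $q$. We must treat the $[x]$ with $\operatorname{supp}x=S$. In (8), the $y$ with $py=x$ are $p^{-1}(x-x_p)+y_p$ with $y_p\in G_p$, $py_p=x_p$; here $p^{-1}$ is the inverse of multiplication by $p$ on the prime-to-$p$ components, an automorphism that preserves orders.

**Step 2 (raising orders).** *We reduce to components of full order.* Let $\operatorname{supp}x=S$, and let $x_p$, $p\in S$, have order $p^i$ with $1\le i<v_p$. Then $x_p\in pG_p$, and as $p$ is a unit of $R$, (8) writes $[x]=p^{-1}\sum[y]$ with $\operatorname{supp}y=S$, $y_p$ of order $p^{i+1}$, and the orders of the other components unchanged. Iterating over all $p\in S$, $[x]$ is an $R$-combination of $[y]$ with $\operatorname{supp}y=S$ and every $y_p$, $p\in S$, of full order $p^{v_p}$.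

**Step 3 (sums over elements of full order).** *We find a relation that eliminates $y_p^0$.* Let $p\in S$. For $z$ with $\operatorname{supp}z=S\setminus\{p\}$ and $1\le i\le v_p$ put $T_i(z)=\sum_{y_p\in G_p,\ \operatorname{ord}y_p=p^i}[z+y_p]$. We claim $T_{i}(z)\in U_{k-1}$ for all such $z$ and $i$. For $i=1$, apply (8) to $x$ with support $S\setminus\{p\}$: since $x_p=0$,
$$p[x]=[p^{-1}x]+T_1(p^{-1}x),$$
and $[x],[p^{-1}x]\in U_{k-1}$; as $p^{-1}x$ runs over all elements with support $S\setminus\{p\}$, the case $i=1$ follows. If $i<v_p$, apply (8) to each term of $T_i(z)$; every element of order $p^{i+1}$ arises exactly once as a $y'$ with $py'$ of order $p^i$, so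
$$p\,T_i(z)=T_{i+1}(p^{-1}z),$$
and the case $i+1$ follows from the case $i$, again because $p^{-1}z$ is arbitrary. In particular $T_{v_p}(z)\in U_{k-1}$.

**Step 4 (reaching $\mathcal T$).** *We remove the forbidden components.* Let $[y]$ have support $S$ and full-order components, with $y_p=y_p^0$ for some $p\in S$. By Step 3 with $z=y-y_p$, modulo $U_{k-1}$ the class $[y]$ equals $-\sum[y']$, where $y'$ arises by replacing $y_p$ by the other elements of order $p^{v_p}$. The components at other primes do not change, so doing this for each $p\in S$ in turn brings us into the span of $\mathcal T$. With Step 2 this proves the first assertion.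

**Step 5 (freeness).** *We compare with Lemma B.* Let $d=\varphi(q)-1$ and let $g_1,\dots,g_d$ generate $\mathcal U/\Lambda$. The inclusion $\mathcal U\subset V$ induces a map $\mathcal U/\Lambda\to V/V_{\log}$, and the images of the $g_i$ span $V/V_{\log}$ over $\mathbb Q$. If there were a relation $\sum r_ig_i=0$ with $r_i\in R$ not all zero, these $d$ images would be linearly dependent over $\mathbb Q$ and $\dim V/V_{\log}<d$, against Lemma B. So $g_1,\dots,g_d$ is an $R$-basis. $\square$

For $q=9$ the relations are $[\frac13]+[\frac23]=0$, $3[\frac13]=[\frac19]+[\frac49]+[\frac79]$ and $3[\frac23]=[\frac29]+[\frac59]+[\frac89]$. With $y_3^0=\frac19$ they express everything through the five classes $[\frac29],[\frac49],[\frac59],[\frac79],[\frac89]$, and $5=\varphi(9)-1$.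

**Proof of Theorem 2(a).** Let $f$ be as in (a), without assuming that $q$ is a non-square, and suppose $L(1,f)=0$. We show that $q$ is a square. As $f$ is odd off the multiples of $q$, write $f=\mathbf 1_{q\nmid n}-2g$ with $g$ integer-valued and $g(0)=0$. By (7) with $d=q$ and $\Psi(1)=0$, $\sum_{a=1}^{q-1}\Psi(a/q)=q\log q$. With (5),
$$2\sum_{a}g(a)\Psi(a/q)=q\log q-qL(1,f)=\sum_{p\mid q}q\,v_p(q)\log p\in\Lambda .$$
The element $\sum_ag(a)\Psi(a/q)$ lies in $\mathcal U$ and twice it lies in $\Lambda$. Since $\mathcal U/\Lambda$ is torsion-free, it lies in $\Lambda$ itself: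
$$\sum_{p\mid q}\frac{q\,v_p(q)}2\log p\ \in\ \sum_{p\mid q}R\log p .$$
The $\log p$ are linearly independent over $\mathbb Q$ by unique factorization, so $q\,v_p(q)/2\in\mathbb Z_{(2)}$ for each $p$. As $q$ is odd, $v_p(q)$ is even for every $p\mid q$, and $q$ is a perfect square. Values $\pm1$ are odd, and for even $q$ the series diverges, so Erdős's conjecture holds for all non-square $q$. $\blacksquare$

## The bound $2\varphi(q)\le q-1$: proof of Theorem 2(c)

Let $f$ be a counterexample to Erdős's conjecture with modulus $q$. Then $q$ is odd, since for even $q$ the series diverges, and $q$ is a square by (a). It remains to prove the inequality. The idea is that vanishing for all twists $f_h$ forces an identity among the values of $f$ at integers built from the primes of $q$, in which the term $f(1)$ must be balanced by the rest.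

**Step 1 (all twists vanish).** *This uses the Galois action.* By Lemma A with all $\rho_p=0$, $L(1,f_h)=0$ for all units $h$, that is, $\sum_nf(hn)/n=0$ for all units $h$.

**Step 2 (removing the part of $n$ coprime to $q$).** *We reduce the series to integers with prime factors dividing $q$.* Let $\mathcal M$ be the set of positive integers all of whose prime factors divide $q$, and
$$c(h)=\sum_{m\in\mathcal M}\frac{f(hm)}m\qquad(h\in(\mathbb Z/q)^*).$$
This converges absolutely, because $\sum_{m\in\mathcal M}1/m=\prod_{p\mid q}(1-1/p)^{-1}=q/\varphi(q)$. Every $n$ is uniquely $n=mk$ with $m\in\mathcal M$ and $\gcd(k,q)=1$. For a character $\chi$ mod $q$, replacing $h$ by $hk^{-1}$ gives $\sum_h\chi(h)f(hmk)=\overline\chi(k)\sum_h\chi(h)f(hm)$. Hence for $s>1$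
$$\sum_h\chi(h)\sum_n\frac{f(hn)}{n^s}=L(s,\overline\chi)\sum_{m\in\mathcal M}m^{-s}\sum_h\chi(h)f(hm). \tag{9}$$
Let $s\to1^+$. On the left, $\sum_nf(hn)n^{-s}\to\sum_nf(hn)/n=0$ by Abel's theorem and Step 1. On the right, the sum over $m$ tends to $\sum_h\chi(h)c(h)$ by dominated convergence. If $\chi\ne\chi_0$, then $L(s,\overline\chi)\to L(1,\overline\chi)\ne0$, so $\sum_h\chi(h)c(h)=0$. If $\chi=\chi_0$, the left side stays bounded while $L(s,\chi_0)\to\infty$, so $\sum_hc(h)=0$. All character sums of $c$ vanish, hence $c\equiv0$.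

**Step 3 (the inequality).** *We compare $|f(1)|=1$ with the largest possible value of the other terms.* From $c(1)=0$,
$$f(1)=-\sum_{m\in\mathcal M,\ m>1}\frac{f(m)}m .$$
Terms with $q\mid m$ vanish, and $|f(m)|=1$ otherwise. The $m\in\mathcal M$ divisible by $q$ are the $qm'$ with $m'\in\mathcal M$, and $\sum_{m'\in\mathcal M}\frac1{qm'}=\frac1q\cdot\frac q{\varphi(q)}=\frac1{\varphi(q)}$. Therefore
$$1\le\sum_{\substack{m\in\mathcal M,\ m>1\\ q\nmid m}}\frac1m=\frac q{\varphi(q)}-1-\frac1{\varphi(q)},$$
that is, $2\varphi(q)\le q-1$. $\blacksquare$
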